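# Induction from stability groups, and a lamplighter group that breaks it

## 1. The guess: inducing from the stability group preserves irreducibility

Let a group $G$ act on a $C^*$-algebra $A$, and let $P$ be a primitive ideal of $A$. Suppose we have an irreducible representation of the crossed product by the stabilizer of $P$, and that its restriction to $A$ has kernel exactly $P$. Induce it to the whole group. The first guess is that the result is irreducible, or at least that its kernel is a primitive ideal. After all, the only symmetries of $P$ are in the stabilizer, and we have already used them. Let us make this precise and test it.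

Throughout, representations are nondegenerate and act on nonzero Hilbert spaces, and ideals are closed and two-sided (a product $I_1I_2$ means the closed span of products). An ideal is *primitive* if it is the kernel of an irreducible representation. A proper ideal $J$ of $D$ is *prime* if $I_1I_2\subset J$ forces $I_1\subset J$ or $I_2\subset J$; equivalently, $xDy\subset J$ forces $x\in J$ or $y\in J$. Primitive ideals are prime: if $J=\ker\pi$ with $\pi$ irreducible, $xDy\subset J$ and $y\notin J$, then $\pi(D)\pi(y)\mathcal H$ spans a nonzero invariant subspace, which is dense, and $\pi(x)$ kills it, so $x\in J$. A $C^*$-algebra is called prime if $\{0\}$ is a prime ideal.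

**Definition (dynamical system, crossed product).** A dynamical system $(A,G,\alpha)$ is a strongly continuous homomorphism $\alpha:G\to\operatorname{Aut}A$, with $G$ locally compact. It is separable if $A$ is separable and $G$ is second countable. The crossed product $A\rtimes_\alpha G$ is the enveloping $C^*$-algebra of $C_c(G,A)$. For discrete $G$ (counting measure, modular function $1$) the operations are
$$f*k(s)=\sum_{r}f(r)\,\alpha_r(k(r^{-1}s)),\qquad f^*(s)=\alpha_s(f(s^{-1})^*).$$
For general $G$ the sum is an integral over left Haar measure, and $f^*$ carries the factor $\Delta(s^{-1})$.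

Representations of $A\rtimes_\alpha G$ correspond bijectively to covariant pairs $(\pi,U)$, that is, $\pi(\alpha_s(a))=U(s)\pi(a)U(s)^*$; the representation is written $\pi\rtimes U$. For discrete $G$ we regard $A\subset A\rtimes G$ as functions supported at the identity, and write $u_g\in M(A\rtimes G)$ for the canonical unitary of $g$, so $\pi\rtimes U(au_s)=\pi(a)U(s)$. If $A$ is unital, $u_g\in A\rtimes G$.

**Definition (stability group).** $G$ acts on $\operatorname{Prim}A$ by $s\cdot P=\alpha_s(P)$, and $G_P=\{s\in G:s\cdot P=P\}$. For a closed subgroup $\Gamma\le G$ and a representation $L$ of $A\rtimes\Gamma$, $\operatorname{Ind}_\Gamma^GL$ is the representation of $A\rtimes G$ induced in Green's sense.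

For discrete $G$ and $L=\pi\rtimes U$ on $\mathcal K$, the induced representation can be pictured concretely (Section 2 derives this from Green's module). It acts on
$$\Big\{\xi:G\to\mathcal K\;:\;\xi(gs)=U(s)^{-1}\xi(g)\ (s\in\Gamma),\ \sum_{g\Gamma\in G/\Gamma}\|\xi(g)\|^2<\infty\Big\},\tag{1}$$
$$(R_A(a)\xi)(g)=\pi(\alpha_g^{-1}(a))\xi(g),\qquad (V(r)\xi)(g)=\xi(r^{-1}g).$$
In words: one copy of $\mathcal K$ for each coset $g\Gamma$; $G$ permutes the copies; and $A$ acts on the copy at $g\Gamma$ by $\pi\circ\alpha_g^{-1}$, up to equivalence.

**Definition (EHI).** $(A,G,\alpha)$ has the strong Effros–Hahn Induction property (strong-EHI) if, whenever $P\in\operatorname{Prim}A$ and $\pi\rtimes U$ is an irreducible representation of $A\rtimes G_P$ with $\ker\pi=P$, the representation $\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$ is irreducible. It has the Effros–Hahn Induction property (EHI) if, for every such $P$ and $\pi\rtimes U$, the ideal $\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$ is primitive.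

**Conjecture (Echterhoff & Williams, 2008).** Every separable dynamical system satisfies EHI.

The source for this formulation is "Inducing Irreducible Representations", http://www.math.uni-muenster.de/u/echters/groups-dynamical-systems/Slides/muenster-aug13.pdf. Now the tests, with $G$ discrete.

*Everything is stabilized.* If $G_P=G$, a function $\xi$ in (1) is determined by $\xi(1)$, and the induced representation is $\pi\rtimes U$ itself. The guess holds.

*Two points.* Let $A=\mathbb C^2$ and let $G=\mathbb Z_4=\langle z\rangle$ act through the flip $\alpha_z(a,b)=(b,a)$. Let $\pi(a,b)=a$. Then $G_P=\{1,z^2\}$, and irreducible extensions of $\pi$ are given by $U(z^2)=\varepsilon\in\{1,-1\}$ on $\mathbb C$. The induced space has basis $\xi_0$ and $\xi_1=V(z)\xi_0$, with $V(z)\xi_1=V(z^2)\xi_0=\varepsilon\xi_0$, and $R_A(a,b)=\operatorname{diag}(a,b)$. An operator commuting with all diagonal matrices is diagonal, and commuting with $V(z)$ makes its entries equal. So the representation is irreducible.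

*Commutative $A$.* Let $A=C_0(X)$ with $\alpha_g(a)(y)=a(g^{-1}y)$ and $P=\{a:a(x)=0\}$. If $\ker\pi=P$ then $\pi(a)=a(x)1$. In the copy of $\mathcal K$ at $g\Gamma$, $A$ acts by $a(gx)1$, and distinct cosets give distinct points $gx$. If an operator commutes with $A$, its block from the copy at $g'\Gamma$ to the copy at $g\Gamma$ is multiplied by $a(gx)$ on one side and $a(g'x)$ on the other; choosing $a$ that separates the points shows that this block is zero when the cosets differ. So the operator preserves each copy. On the copy at $\Gamma$ it commutes with $\pi\rtimes U$ and is a scalar; translating by $V(g)$ gives the same scalar on every copy. The guess holds again.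

The guess is nevertheless false, and already for a well-behaved algebra and group: Theorem 6 gives a counterexample with $A$ unital AF and $G$ finitely generated and metabelian.

## 2. Recognizing an induced representation of a discrete group

From here on all groups are discrete. We need two tools: a way to recognize an induced representation when we see one, and the fact that the kernel of $\operatorname{Ind}L$ depends only on $\ker L$.

For $\Gamma\le G$, Green's module $X_\Gamma^G$ is the completion of $C_c(G,A)$ for the $C_c(\Gamma,A)$-valued inner product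
$$\langle k,f\rangle(s)=\sum_r\alpha_r^{-1}\big(k(r)^*f(rs)\big)=(k^**f)(s),\qquad s\in\Gamma .$$
(The second equality: $(k^**f)(s)=\sum_r\alpha_r(k(r^{-1})^*)\,\alpha_r(f(r^{-1}s))$; replace $r$ by $r^{-1}$.) The algebra $A\rtimes G$ acts by left convolution. $\operatorname{Ind}_\Gamma^GL$ acts on the Hilbert space obtained from $X\otimes\mathcal K$ with
$$\langle f\otimes v,\,k\otimes w\rangle=\langle L(\langle k,f\rangle)v,w\rangle ,$$
by $x(f\otimes v)=xf\otimes v$. Therefore $\operatorname{Ind}L(x)=0$ if and only if $L(\langle k,xf\rangle)=0$ for all $f,k\in X$. In particular,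
$$\ker\operatorname{Ind}_\Gamma^GL\ \text{ depends only on }\ \ker L.\tag{2}$$

**Lemma 1.** Let $R=R_A\rtimes V$ be a representation of $A\rtimes G$ on $\mathcal H$, and let $\mathcal K\subset\mathcal H$ be a nonzero closed subspace invariant under $R_A(A)$ and $V(\Gamma)$. Let $L$ be the resulting representation of $A\rtimes\Gamma$ on $\mathcal K$. If $V(r)\mathcal K\perp\mathcal K$ for all $r\notin\Gamma$ and the subspaces $V(g)\mathcal K$, $g\in G$, span a dense subspace of $\mathcal H$, then $R\cong\operatorname{Ind}_\Gamma^GL$.

*Proof.* Send $f\otimes v\mapsto R(f)v$ for $f\in C_c(G,A)$, $v\in\mathcal K$. Then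
$$\langle R(f)v,R(k)w\rangle=\langle R(k^**f)v,w\rangle=\sum_{r\in G}\langle R_A((k^**f)(r))V(r)v,w\rangle.$$
For $r\notin\Gamma$ the term equals $\langle V(r)v,R_A((k^**f)(r)^*)w\rangle$. It is zero, because $R_A(\cdot)w\in\mathcal K$ and $V(r)v\perp\mathcal K$. What remains is $\langle L((k^**f)|_\Gamma)v,w\rangle=\langle f\otimes v,k\otimes w\rangle$, so the map is isometric. It intertwines, since $R(x)R(f)v=R(xf)v$. Its range contains the vectors $R_A(a)V(r)v$; letting $a$ run through an approximate unit of $A$ gives all $V(r)v$ in the closure, and these span a dense subspace. $\square$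

*The model (1).* The operators in (1) are well defined: $\pi(\alpha_{gs}^{-1}(a))U(s)^{-1}\xi(g)=U(s)^{-1}\pi(\alpha_g^{-1}(a))\xi(g)$ by covariance. They are covariant: $(V(r)R_A(a)V(r)^*\xi)(g)=\pi(\alpha_{r^{-1}g}^{-1}(a))\xi(g)=\pi(\alpha_g^{-1}\alpha_r(a))\xi(g)$. Identify $v\in\mathcal K$ with the function supported on $\Gamma$ with $\xi(s)=U(s)^{-1}v$. Then $V(r)\mathcal K$ consists of functions supported on $r\Gamma$, so the hypotheses of Lemma 1 hold, and evaluating at $1$ shows that $A\rtimes\Gamma$ acts on $\mathcal K$ by $\pi\rtimes U$. So (1) is $\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$, and always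
$$\mathcal H=\bigoplus_{g\Gamma\in G/\Gamma}V(g)\mathcal K,\qquad R_A(a)V(g)v=V(g)\,\pi(\alpha_g^{-1}(a))v .\tag{3}$$

## 3. Disjoint pieces: the argument for homogeneous $\pi$, and its limit

The commutative test worked because the pieces $V(g)\mathcal K$ in (3) had nothing in common as representations of $A$. The natural attempt is to repeat that in general, using that the kernels $gP$ of the pieces are distinct. The following notion makes it work.

**Definition (homogeneous).** A representation $\rho$ of $A$ is homogeneous with kernel $P$ if every nonzero subrepresentation of $\rho$ has kernel $P$.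

Any irreducible representation is homogeneous. For a non-example, let $Y=\ell^2(\mathbb N)$, let $\mathbb K=\mathcal K(Y)$ be the compact operators, and take the algebra $\mathbb K+\mathbb C1$. The representation $k+\lambda1\mapsto(k+\lambda1)\oplus\lambda$ on $Y\oplus\mathbb C$ has kernel $0$, but its subrepresentation on $\mathbb C$ has kernel $\mathbb K$.

**Proposition 2.** Let $G$ be discrete, $P\in\operatorname{Prim}A$, $\Gamma=G_P$, and let $\pi\rtimes U$ be an irreducible representation of $A\rtimes\Gamma$ with $\ker\pi=P$. If $\pi$ is homogeneous, then $\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$ is irreducible.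

*Proof.* By (3), $R_A$ on $V(g)\mathcal K$ is equivalent to $\pi\circ\alpha_g^{-1}$, which is homogeneous with kernel $gP$. For distinct cosets these kernels differ, because $\Gamma$ is the stabilizer of $P$. A nonzero intertwiner between two pieces would, by polar decomposition, give equivalent nonzero subrepresentations of them; but these have different kernels. So there is none, and an operator $X$ in the commutant of $R$ preserves every $V(g)\mathcal K$. On $\mathcal K$ it commutes with $\pi\rtimes U$, so it is a scalar $c$; and $XV(g)v=V(g)Xv=cV(g)v$. Hence $X=c1$. $\square$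

When the stabilizer is finite, homogeneity is automatic.

**Proposition 3.** In the setting of Proposition 2, drop the assumption on $\pi$ and suppose that $\Gamma$ is finite. Then $\pi$ is homogeneous.

*Proof.* Let $M=\pi(A)'$. $\Gamma$ acts on $M$ by $\operatorname{Ad}U$, with fixed points $(\pi\rtimes U)'=\mathbb C1$. Let $e_1,\dots,e_m\in M$ be nonzero orthogonal projections. Then $\sum_{s\in\Gamma}U(s)e_iU(s)^*$ is fixed, so it is $c_i1$; it is $\ge e_i$, so $c_i\ge1$. Adding, $\sum_ic_i1=\sum_sU(s)(\sum_ie_i)U(s)^*\le|\Gamma|1$. Hence $m\le|\Gamma|$, and the von Neumann algebra $M$ is finite dimensional.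

So $\pi=\sigma_1\oplus\dots\oplus\sigma_m$ with $\sigma_i$ irreducible, and $P=\bigcap_i\ker\sigma_i$. Since $P$ is prime, $\ker\sigma_i\subset P$ for some $i$, hence $\ker\sigma_i=P$. Let $e$ be the projection onto the sum of those isotypic components of $\pi$ whose irreducible constituents have kernel $P$. It is nonzero and lies in $M$. The unitary $U(s)$ carries a subrepresentation equivalent to $\sigma$ to one equivalent to $\sigma\circ\alpha_s^{-1}$, whose kernel is $s\cdot\ker\sigma$; as $sP=P$, this is $P$ if and only if $\ker\sigma=P$. So $e$ is $\Gamma$-invariant, and $e=1$. Finally, a nonzero subrepresentation of $\pi$ contains an irreducible one, which is equivalent to some $\sigma_i$; so its kernel lies between $\ker\pi=P$ and $\ker\sigma_i=P$. $\square$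

Where does this stop? Suppose $\pi=\bigoplus_j\sigma_j$ with $\ker\sigma_j\supsetneq P$ for every $j$, but $\bigcap_j\ker\sigma_j=P$. For $g\notin\Gamma$ we know $gP\ne P$, but nothing prevents $g$ from fixing one of the larger ideals $\ker\sigma_j$. Then $\pi$ and $\pi\circ\alpha_g^{-1}$ may share a subrepresentation although their kernels differ, and the commutant of $R$ may contain an operator that moves $\mathcal K$ into $V(g)\mathcal K$. By primeness of $P$ there must be infinitely many $\sigma_j$. So we look for a system in which (1) infinitely many $\sigma_j$, permuted transitively by $\Gamma$, have larger kernels that intersect in $P$; and (2) each $\ker\sigma_j$ is fixed by an element outside $\Gamma$.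

## 4. Labels on an infinite tensor product

We build the algebra for both counterexample theorems at once. Fix a nontrivial countable (possibly finite) abelian group $T$, written multiplicatively with identity $1$. For the first reading take $T=\mathbb Z_2=\{1,-1\}$.

**The one-site algebra.** Let $Y=\ell^2(\mathbb N)$ with a unit vector $e$, and $\mathbb K=\mathcal K(Y)$. Put
$$C=c_0(T,\mathbb K)+\mathbb C1\subset\ell^\infty(T,B(Y)).$$
For $T=\mathbb Z_2$ this is the algebra of pairs $(x+\lambda1,\,y+\lambda1)$ with $x,y\in\mathbb K$, $\lambda\in\mathbb C$. It is unital and separable. It is AF: it is the closure of the increasing union of the finite-dimensional algebras consisting of the scalars plus the functions supported on a finite set $F_m\subset T$ with values in $p_m\mathbb Kp_m$, where $F_m\uparrow T$ and $p_m$ are finite-rank projections increasing to $1$.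

Let $\kappa_r$ be evaluation at $r\in T$, and let $\kappa_0:C\to\mathbb C$ be the character $c+\lambda1\mapsto\lambda$ ($c\in c_0(T,\mathbb K)$). Since $\kappa_r(C)=\mathbb K+\mathbb C1$ and $1\notin\mathbb K$, we have $\kappa_0=\theta\circ\kappa_r$ with $\theta(k+\lambda1)=\lambda$: the character factors through every $\kappa_r$. The kernels
$$\ker\kappa_r=\{c\in c_0(T,\mathbb K):c(r)=0\},\qquad\ker\kappa_0=c_0(T,\mathbb K)$$
are all distinct. $T$ acts on $C$ by $\tau_t(c)(r)=c(t^{-1}r)$. With the convention $t\cdot0=0$,
$$\kappa_l\circ\tau_t^{-1}=\kappa_{tl}\qquad(t\in T,\ l\in T\sqcup\{0\}).\tag{4}$$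
For $T=\mathbb Z_2$, $\tau_{-1}$ is the flip: it exchanges $\kappa_1$ and $\kappa_{-1}$ and fixes $\kappa_0$. This is the seed of (2) above: the small ideal $\ker\kappa_1$ is moved by the flip, the larger $\ker\kappa_0$ is not.

**The algebra and the groups.** Let $A=\bigotimes_{n\in\mathbb Z}C$, which is unital, separable and AF. Write $c^{(n)}$ for $c\in C$ at site $n$, and $A_F=\bigotimes_{n\in F}C\subset A$ for finite $F\subset\mathbb Z$; then $\bigcup_FA_F$ is dense.

Recall the wreath product $Q\wr\mathbb Z=\big(\bigoplus_{\mathbb Z}Q\big)\rtimes\mathbb Z$, where $\mathbb Z$ shifts the coordinates; $\mathbb Z_2\wr\mathbb Z$ is the lamplighter group. Let $N=\bigoplus_{\mathbb Z}T$, with elements $\nu=(\nu_n)$, and write $t_n\in N$ for $t\in T$ at site $n$. Let $H=\bigoplus_{\mathbb Z}\mathbb Z_2$ with generators $h_n$. Put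
$$G=(H\times N)\rtimes\langle z\rangle\cong(\mathbb Z_2\times T)\wr\mathbb Z,\qquad zh_nz^{-1}=h_{n+1},\quad zt_nz^{-1}=t_{n+1},$$
and $G'=N\rtimes\langle z\rangle\cong T\wr\mathbb Z$, a subgroup of $G$. Let $\alpha_h=\mathrm{id}$ for $h\in H$, let $\alpha_\nu$ apply $\tau_{\nu_n}$ at each site $n$, and let $\alpha_z$ be the shift $c^{(n)}\mapsto c^{(n+1)}$. Since $\alpha_z\alpha_{t_n}\alpha_z^{-1}$ applies $\tau_t$ at site $n+1$, and the $\alpha_\nu$ commute, this is an action of $G$. The system is separable.

**Representations from labels.** A label is a map $\omega:\mathbb Z\to T\sqcup\{0\}$. Let $Y_\omega=\bigotimes_{n:\omega(n)\ne0}(Y,e)$, the infinite tensor product with reference vector $\Omega=\bigotimes e$. Sites labeled $0$ contribute only scalars. Let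
$$\sigma_\omega=\bigotimes_n\kappa_{\omega(n)}\ \text{ on }Y_\omega,\qquad P_\omega=\ker\sigma_\omega .$$
$G$ acts on labels: $h\omega=\omega$ for $h\in H$, $(\nu\omega)(n)=\nu_n\omega(n)$, and $(z\omega)(n)=\omega(n-1)$. This is compatible with the relations, as $(z(\nu\omega))(n)=\nu_{n-1}\omega(n-1)$, that is, $z(\nu\omega)=(z\nu z^{-1})(z\omega)$.

**Lemma 4.**
(i) For $x\in A_F$, $\|\sigma_\omega(x)\|=\|(\bigotimes_{n\in F}\kappa_{\omega(n)})(x)\|$; and $P_\omega\ne P_{\omega'}$ if $\omega\ne\omega'$.
(ii) $\sigma_\omega$ is irreducible.
(iii) $Y_{\nu\omega}=Y_\omega$ and $\sigma_{\nu\omega}=\sigma_\omega\circ\alpha_\nu^{-1}$ for $\nu\in N$. The shift unitary $w:Y_\omega\to Y_{z\omega}$ satisfies $\sigma_{z\omega}(\alpha_z(x))w=w\sigma_\omega(x)$. Hence $g\cdot P_\omega=P_{g\omega}$ for all $g\in G$.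

*Proof.* (i) On $A_F$, $\sigma_\omega=(\bigotimes_{n\in F}\kappa_{\omega(n)})\otimes1$, which gives the norm. In particular $\sigma_\omega(c^{(n)})=0$ if and only if $c\in\ker\kappa_{\omega(n)}$. If $\omega(n)\ne\omega'(n)$, the kernels of $\kappa_{\omega(n)}$ and $\kappa_{\omega'(n)}$ differ, so $P_\omega\ne P_{\omega'}$.

(ii) Let $q\in\mathbb K$ be the projection onto $\mathbb Ce$. At a site $n$ with $\omega(n)=r\in T$, let $c_n\in C$ be the function equal to $q$ at $r$ and $0$ elsewhere, so $\kappa_r(c_n)=q$. For finite $F$, the element $\prod_{n\in F,\,\omega(n)\ne0}c_n^{(n)}$ maps to the projection $p_F=\bigotimes_{n\in F,\,\omega(n)\ne0}q\otimes1$. On a vector $\xi_{F_0}\otimes\bigotimes_{n\notin F_0}e$, with $\xi_{F_0}$ in the tensor product over the sites of $F_0$, every $p_F$ with $F\supset F_0$ gives $\langle\xi_{F_0},\bigotimes_{F_0}e\rangle\,\Omega$. Such vectors are dense, so $p_F$ decreases strongly to the projection onto $\mathbb C\Omega$. Next, $\Omega$ is cyclic: replacing $q$ by arbitrary $k\in\mathbb K$ and using $\mathbb Ke=Y$, we reach every elementary tensor that differs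 from $\Omega$ at finitely many sites. An operator $X$ in the commutant commutes with the projection onto $\mathbb C\Omega$, so $X\Omega=c\,\Omega$, and then $X\sigma_\omega(a)\Omega=c\,\sigma_\omega(a)\Omega$ for all $a$. So $X=c1$.

(iii) $\nu\omega$ and $\omega$ vanish at the same sites, so $Y_{\nu\omega}=Y_\omega$, and (4) at each site gives the first formula. For the shift, it is enough to look at $x=c^{(n)}$: $\sigma_{z\omega}(c^{(n+1)})$ is $\kappa_{\omega(n)}(c)$ at site $n+1$, which is $w\sigma_\omega(c^{(n)})w^*$. Finally $\alpha_g(P_\omega)=\ker(\sigma_\omega\circ\alpha_g^{-1})$. This is $P_{\nu\omega}$ for $g=\nu$, $P_{z\omega}$ for $g=z$ because $\sigma_\omega\circ\alpha_z^{-1}\cong\sigma_{z\omega}$, and $P_\omega$ for $g\in H$; these elements generate $G$. $\square$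

**The ideal $P$.** Let $\omega_1$ be the label constantly $1\in T$, and $P=P_{\omega_1}\in\operatorname{Prim}A$. For $g=h\nu z^k$ we have $(g\omega_1)(n)=\nu_n$, so by Lemma 4(i),(iii), $gP=P$ if and only if $\nu=1$. Therefore
$$G_P=H\rtimes\langle z\rangle\cong\mathbb Z_2\wr\mathbb Z,\qquad G'_P=\langle z\rangle\cong\mathbb Z .\tag{5}$$

**The larger ideals.** For $j\in\mathbb Z$ let $\delta_j$ be the label with $\delta_j(j)=0$ and $\delta_j(n)=1$ for $n\ne j$. Then
$$z\delta_j=\delta_{j+1},\qquad t_j\delta_j=\delta_j\quad(t\in T).\tag{6}$$
So $t_j$ with $t\neq 1$ fixes $P_{\delta_j}$ but not $P$: this is requirement (2) of Section 3. Write $Y_j=Y_{\delta_j}=Y_{\nu\delta_j}$ and let $w_j:Y_j\to Y_{j+1}$ be the shift unitary; it serves for all the labels $\nu\delta_j$ at once, since they vanish at the same site.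

## 5. A reducible induced representation over $T\wr\mathbb Z$

First ignore $H$ and use only $G'=T\wr\mathbb Z$. We put the $\sigma_{\delta_j}$ together, induce, and find the operator that the end of Section 3 warned about.

*The representation to be induced.* On $\mathcal K=\bigoplus_{j\in\mathbb Z}Y_j$ let
$$\pi=\bigoplus_j\sigma_{\delta_j},\qquad U(z)|_{Y_j}=w_j:Y_j\to Y_{j+1}.$$

*The candidate for the induced representation.* Let $\mathcal H=\bigoplus_{(\nu,j)\in N\times\mathbb Z}Y_j^\nu$, where $Y_j^\nu$ is a copy of $Y_j$, and define
$$R_A|_{Y_j^\nu}=\sigma_{\nu\delta_j},\qquad V(\nu'):Y_j^\nu\xrightarrow{\ \mathrm{id}\ }Y_j^{\nu'\nu},\qquad V(z):Y_j^\nu\xrightarrow{\ w_j\ }Y_{j+1}^{z\nu z^{-1}} .\tag{7}$$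

*The hidden symmetry.* For $t\in T$ define
$$S_t:Y_j^\nu\xrightarrow{\ \mathrm{id}\ }Y_j^{\nu t_j}\qquad\text{for all }(\nu,j).\tag{8}$$
The shift of $\nu$ is by $t$ at site $j$: it depends on the piece.

**Lemma 5.**
(i) $\pi\rtimes U$ is an irreducible representation of $A\rtimes\langle z\rangle$ and $\ker\pi=P$.
(ii) (7) defines a representation $R'=R_A\rtimes V$ of $A\rtimes G'$, and $R'\cong\operatorname{Ind}_{\langle z\rangle}^{G'}(\pi\rtimes U)$.
(iii) $t\mapsto S_t$ is a unitary representation of $T$ in the commutant of $R'$.
(iv) If $T$ is finite and $\chi\in\widehat T$, then $R'$ is irreducible on $\mathcal H_\chi=\{\eta\in\mathcal H:S_t\eta=\chi(t)\eta\text{ for all }t\}$, and $\mathcal H=\bigoplus_\chi\mathcal H_\chi$.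

*Proof.* **Step 1: $\pi\rtimes U$ is an irreducible covariant pair.** Covariance is $\sigma_{\delta_{j+1}}(\alpha_z(x))w_j=w_j\sigma_{\delta_j}(x)$, which is Lemma 4(iii) with (6). The $\sigma_{\delta_j}$ are irreducible with distinct kernels, hence pairwise inequivalent, so an operator $X$ commuting with $\pi(A)$ is a scalar $c_j$ on each $Y_j$. Commuting with $U(z)$ gives $c_{j+1}=c_j$. So $X$ is a scalar.

**Step 2: $\ker\pi=P$, although each $\ker\sigma_{\delta_j}$ is larger.** Let $x\in A_F$. On $A_F$, $\bigotimes_{n\in F}\kappa_{\delta_j(n)}$ is obtained from $\bigotimes_{n\in F}\kappa_1$ by applying $\theta$ at site $j$ (if $j\in F$) and the identity elsewhere; this is a $*$-homomorphism on the spatial tensor product $\bigotimes_{n\in F}\kappa_1(C)$, so it does not increase norms. By Lemma 4(i), $\|\sigma_{\delta_j}(x)\|\le\|\sigma_{\omega_1}(x)\|$, with equality if $j\notin F$. Taking the supremum over $j$, $\|\pi(x)\|=\|\sigma_{\omega_1}(x)\|$ on the dense set $\bigcup_FA_F$, hence on $A$. So $\ker\pi=P_{\omega_1}=P$.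

**Step 3: (7) is a covariant representation of $G'$.** The $V(\nu')$ form a representation of $N$. Both $V(z)V(\nu')$ and $V(z\nu'z^{-1})V(z)$ map $Y_j^\nu$ by $w_j$ to $Y_{j+1}^{z\nu'\nu z^{-1}}$. Covariance for $\nu'$: on the target $Y_j^{\nu'\nu}$ we have $\sigma_{\nu'\nu\delta_j}(\alpha_{\nu'}(x))=\sigma_{\nu\delta_j}(\alpha_{\nu'}^{-1}\alpha_{\nu'}(x))=\sigma_{\nu\delta_j}(x)$. Covariance for $z$: since $z(\nu\delta_j)=(z\nu z^{-1})\delta_{j+1}$, Lemma 4(iii) gives $\sigma_{(z\nu z^{-1})\delta_{j+1}}(\alpha_z(x))w_j=w_j\sigma_{\nu\delta_j}(x)$.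

**Step 4: it is the induced representation.** The subspace $\bigoplus_jY_j^1$ is invariant under $A$ and $V(z)$ and carries $\pi\rtimes U$. For $g=\nu z^k$, $V(g)$ maps it onto $\bigoplus_jY_j^\nu$, which is orthogonal to it if $\nu\ne1$, that is, if $g\notin\langle z\rangle$. These images span $\mathcal H$. Lemma 1 applies.

**Step 5: $S$ commutes with $R'$.** $S_sS_t=S_{st}$ and each $S_t$ permutes the summands by identity maps, so $S$ is a unitary representation. On $Y_j^{\nu t_j}$ the algebra acts by $\sigma_{\nu t_j\delta_j}=\sigma_{\nu\delta_j}$, by (6); so $S_t$ commutes with $R_A$. It commutes with $V(\nu')$ because $N$ is abelian. For $z$: $V(z)S_t$ maps $Y_j^\nu$ to $Y_{j+1}^{z\nu t_jz^{-1}}$, and $S_tV(z)$ maps it to $Y_{j+1}^{(z\nu z^{-1})t_{j+1}}$; these are the same space, and both maps are $w_j$.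

**Step 6: irreducibility of the spectral subspaces for finite $T$.** As $T$ is finite abelian, $\mathcal H=\bigoplus_\chi\mathcal H_\chi$. Let $T_j=\{t_j:t\in T\}\le N$. For each $j$ and each coset $\nu T_j$ put $M_{j,\nu T_j}=\bigoplus_{t\in T}Y_j^{\nu t_j}$. It is invariant under $S$, so $\mathcal H_\chi$ is the direct sum of the spaces $M_{j,\nu T_j}\cap\mathcal H_\chi$. If $\eta=\sum_t\eta_t$ with $\eta_t\in Y_j^{\nu t_j}$, comparing components in $S_s\eta=\chi(s)\eta$ gives $\eta_s=\overline{\chi(s)}S_s\eta_1$, and conversely such an $\eta$ lies in $\mathcal H_\chi$. So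
$$M_{j,\nu T_j}\cap\mathcal H_\chi=\Big\{\sum_{t\in T}\overline{\chi(t)}\,S_t\xi:\xi\in Y_j^\nu\Big\},$$
and, since $S$ commutes with $R_A$, $A$ acts here by a copy of $\sigma_{\nu\delta_j}$. Now $\nu\delta_j=\nu'\delta_{j'}$ if and only if $j=j'$ and $\nu'\in\nu T_j$: the place of the $0$ determines $j$, and off $j$ the label is $\nu$. Hence different pieces carry irreducible representations with different kernels, so they are pairwise inequivalent. The operators $V(g)$ commute with $S$ and permute the pieces: $V(\nu')M_{j,\nu T_j}=M_{j,\nu'\nu T_j}$ and $V(z)M_{j,\nu T_j}=M_{j+1,z\nu z^{-1}T_{j+1}}$. This is transitive. An operator commuting with $R'|_{\mathcal H_\chi}$ is therefore a scalar on each piece, and the same scalar on all of them. $\square$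

For $t\ne1$ the operator $S_t$ moves $Y_j^\nu$ to an orthogonal space, so it is not a scalar. Thus $\operatorname{Ind}_{\langle z\rangle}^{G'}(\pi\rtimes U)$ is reducible, and $(A,G',\alpha)$ fails strong-EHI. But this is not yet a counterexample to EHI. The stability group $\langle z\rangle$ is abelian, and Theorem 8(c) below, together with 8(b), will show that $\ker R'$ is primitive all the same. The subspaces $\mathcal H_\chi$ are invariant, but the algebra cannot tell them apart by its ideals.

Look at (7) and (8) again. On the pieces $Y_j^\nu$ with one fixed $j$, $S_t$ is the same operator as $V(t_j)$, which belongs to the algebra. If the algebra contained an element that selects the pieces with $j=0$, then multiplying it with $u_{t_0}$ would realize $S_t$ there, and ideals could see $S$. No such element is at hand in $G'$; the group $H$ will provide it. It acts trivially on $A$ and serves only to record $j$.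

## 6. The lamps that record the site

For $j\in\mathbb Z$ let $\chi_j:H\to\{\pm1\}$ be the character with $\chi_j(h_j)=-1$ and $\chi_j(h_n)=1$ for $n\ne j$. Extend the representations of Section 5 by
$$U(h)|_{Y_j}=\chi_j(h),\qquad V(h)|_{Y_j^\nu}=\chi_j(h)\qquad(h\in H).\tag{9}$$

*What must be rechecked.* Since $\chi_{j}(h_n)=\chi_{j+1}(h_{n+1})$, the operator $U(z)U(h_n)U(z)^*$ acts on $Y_{j+1}$ by $\chi_j(h_n)=\chi_{j+1}(h_{n+1})$, so it is $U(h_{n+1})$; the same holds for $V$. The operators $V(h)$ commute with $V(\nu)$, because the scalar depends only on $j$. $U(h)$ and $V(h)$ commute with $\pi(A)$ and $R_A(A)$, which is covariance, as $\alpha_h=\mathrm{id}$. So $\pi\rtimes U$ is now a representation of $A\rtimes G_P$ with $G_P=H\rtimes\langle z\rangle$, still irreducible because it was so without $H$, and still $\ker\pi=P$. Likewise $R=R_A\rtimes V$ is a representation of $A\rtimes G$. The subspace $\bigoplus_jY_j^1$ is invariant under $A$ and $G_P$ and carries $\pi\rtimes U$; for $g=h\nu z^k$ it is mapped onto $\bigoplus_jY_j^\nu$, orthogonal to it if $g\notin G_P$. By Lemma 1,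
$$R\cong\operatorname{Ind}_{G_P}^G(\pi\rtimes U).\tag{10}$$
The operators $S_t$ commute with $V(h)$, since they preserve $j$. So $S$ is a unitary representation of $T$ in the commutant of $R$. If $T$ is finite, $R$ is irreducible on each $\mathcal H_\chi$, because already $R'$ is, by Lemma 5(iv).

*The selecting element.* Let $f=\tfrac12(1-u_{h_0})\in A\rtimes G$. Since $V(h_0)$ is $-1$ exactly on the pieces with $j=0$, $R(f)$ is the projection onto $\bigoplus_\nu Y_0^\nu$. On this subspace $V(t_0)$ and $S_t$ both map $Y_0^\nu$ identically to $Y_0^{\nu t_0}$, and both commute with $R(f)$. Therefore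
$$R(f)V(t_0)=R(f)S_t\qquad(t\in T).\tag{11}$$

**Theorem 6 (the conjecture is false).** There are a separable system $(A,G,\alpha)$ with $A$ a unital AF algebra and $G=(\mathbb Z_2\times\mathbb Z_2)\wr\mathbb Z$, which is a finitely generated, metabelian (hence amenable), countable discrete group, a $P\in\operatorname{Prim}A$ with $G_P\cong\mathbb Z_2\wr\mathbb Z$, and an irreducible representation $\pi\rtimes U$ of $A\rtimes G_P$ with $\ker\pi=P$, such that
$$\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)=J_+\cap J_-$$
with $J_\pm$ incomparable primitive ideals. In particular this kernel is not prime, hence not primitive.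

*Proof.* Take $T=\mathbb Z_2=\{1,-1\}$ in everything above. $G$ is generated by $h_0$, $z$ and the element $(-1)_0\in N$, and it is metabelian since $H\times N$ is abelian with quotient $\mathbb Z$. In this proof let $t=-1$, so $t_0=(-1)_0$, and $S=S_{-1}$, a self-adjoint unitary commuting with $R$.

**Step 1: split the induced representation.** Let $\mathcal H_\pm=\ker(S\mp1)$, $R_\pm=R|_{\mathcal H_\pm}$, $J_\pm=\ker R_\pm$. Then $\ker R=J_+\cap J_-$. The spaces $\mathcal H_\pm$ are the $\mathcal H_\chi$ of Lemma 5(iv) for the two characters of $\mathbb Z_2$, so $R_\pm$ are irreducible and $J_\pm$ are primitive.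

**Step 2: show that $J_+$ and $J_-$ are incomparable.** Put $x_\pm=f(1\mp u_{t_0})$. By (11), $R(x_\pm)=R(f)(1\mp S)$. On $\mathcal H_\pm$ we have $S=\pm1$, so $R_\pm(x_\pm)=0$. On $\mathcal H_\mp$ we have $S=\mp1$, so $R_\mp(x_\pm)=2R(f)|_{\mathcal H_\mp}$. This is not zero: for $0\ne\xi\in Y_0^1$ the vector $\xi\mp S\xi$ lies in $R(f)\mathcal H$, it satisfies $S(\xi\mp S\xi)=\mp(\xi\mp S\xi)$, so it lies in $\mathcal H_\mp$, and it is nonzero because $S\xi\in Y_0^{t_0}$ is orthogonal to $\xi$. Hence $x_+\in J_+\setminus J_-$ and $x_-\in J_-\setminus J_+$.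

**Step 3: conclude.** $J_+J_-\subset J_+\cap J_-=\ker R$, but $x_\pm\in J_\pm\setminus\ker R$, so neither $J_+$ nor $J_-$ lies in $\ker R$. Thus $\ker R$ is not prime, and not primitive. By (10), $\ker R=\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$. $\square$

## 7. Kernels that need at least $|T|$ primitive ideals

With general $T$ the same $R$ fails more badly. In place of $1\mp u_{t_0}$ we use functions on the dual group $\widehat T$.

**Theorem 7.** Let $T\ne1$ be a countable abelian group. There are a separable system with $G=(\mathbb Z_2\times T)\wr\mathbb Z$, a primitive ideal $P$ with $G_P\cong\mathbb Z_2\wr\mathbb Z$, and an irreducible $\pi\rtimes U$ with $\ker\pi=P$, such that $\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$ is not an intersection of fewer than $|T|$ primitive ideals if $T$ is finite, and not a finite intersection of primitive ideals if $T$ is infinite. If $T$ is finite, it is an irredundant intersection of exactly $|T|$ primitive ideals.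

*Proof.* Take the system, $P$, $\pi\rtimes U$ and $R$ of Sections 4–6 for this $T$; by (10), $\ker R$ is the kernel in question.

**Step 1: a functional calculus for $S$ inside the algebra, after cutting by $f$.** $T$ is discrete abelian, so $C^*(T)=C(\widehat T)$ with $\widehat T$ compact. For $g\in C(\widehat T)$ let $g(u)\in A\rtimes G$ and $g(S)\in B(\mathcal H)$ be its images under the homomorphisms of $C^*(T)$ given by $t\mapsto u_{t_0}$ and $t\mapsto S_t$. Taking linear combinations in (11) and passing to limits,
$$R(f\,g(u))=R(f)\,g(S).\tag{12}$$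

**Step 2: nothing is lost by the cut.** We claim $R(f)g(S)\ne0$ if $g\ne0$. The space $R(f)\mathcal H=\bigoplus_\nu Y_0^\nu$ is the direct sum, over the cosets $\nu T_0$ of $T_0=\{t_0:t\in T\}$ in $N$, of $\bigoplus_{t\in T}Y_0^{\nu t_0}\cong Y_0\otimes\ell^2(T)$, on which $S$ acts by translation in $\ell^2(T)$. So $S$ on $R(f)\mathcal H$ is a multiple of the regular representation. Under the Fourier transform, $C(\widehat T)$ then acts by multiplication on $L^2(\widehat T)$, with Haar measure of full support; this is faithful.

**Step 3: many mutually orthogonal elements.** Let $g_0,\dots,g_m\in C(\widehat T)$ be nonzero with pairwise product $0$. Such functions exist if $\widehat T$ has at least $m+1$ points: separate the points by disjoint open sets and choose bump functions. If $T$ is finite, $|\widehat T|=|T|$, so $m+1\le|T|$ suffices. If $T$ is infinite, $C(\widehat T)=C^*(T)$ is infinite dimensional, so $\widehat T$ is infinite and every $m$ is possible. Put $x_i=f\,g_i(u)$. For $d\in A\rtimes G$ and $i\ne l$, since $g_i(S)$ commutes with the range of $R$, (12) gives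
$$R(x_i\,d\,x_l)=R(f)g_i(S)R(d)R(f)g_l(S)=R(f)R(d)R(f)\,g_i(S)g_l(S)=0 .$$

**Step 4: the pigeonhole.** Suppose $\ker R=\bigcap_{r=1}^mJ_r$ with $J_r$ primitive, where $1\le m<|T|$ if $T$ is finite and $m\ge1$ is arbitrary if $T$ is infinite. (The empty intersection is the whole algebra, which is not $\ker R$.) Each $J_r$ is prime and contains $x_i(A\rtimes G)x_l$ for all $i\ne l$, so of any two of the elements $x_0,\dots,x_m$ it contains at least one. So it contains all but at most one of them. There are $m+1$ elements and only $m$ ideals; so some $x_i$ lies in every $J_r$, and $R(x_i)=R(f)g_i(S)=0$. This contradicts Step 2.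

**Step 5: finite $T$.** Here $\mathcal H=\bigoplus_{\chi\in\widehat T}\mathcal H_\chi$ with $R_\chi=R|_{\mathcal H_\chi}$ irreducible (Section 6). So $\ker R=\bigcap_\chi\ker R_\chi$ is an intersection of $|T|$ primitive ideals. None can be omitted, by Step 4. $\square$

## 8. Homogeneity at the level of kernels

Proposition 2 asks that $\pi$ be homogeneous. But by (2) only the kernel of $\pi\rtimes U$ matters for the kernel of the induced representation. So it should be enough that some representation with the same kernel is homogeneous on $A$, even if that representation is not irreducible.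

**Theorem 8.** Let $(A,G,\alpha)$ be separable with $G$ discrete, $P\in\operatorname{Prim}A$, $\Gamma=G_P$. Let $\pi\rtimes U$ be an irreducible representation of $A\rtimes\Gamma$ with $\ker\pi=P$, and $J=\ker(\pi\rtimes U)$ (so $J\cap A=P$).

(a) If $\pi$ is homogeneous, then $\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$ is irreducible.

(b) If $J=\ker(\rho\rtimes V)$ for some (not necessarily irreducible) $\rho\rtimes V$ with $\rho$ homogeneous with kernel $P$, then $\ker\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$ is primitive.

(c) If $\Gamma$ is abelian, the hypothesis of (b) always holds.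

(d) If $\Gamma$ is finite, then $\pi$ is always homogeneous, so (a) applies and the strong-EHI conclusion holds at $P$.

Consequently a separable system with discrete $G$, all of whose stability groups are abelian or finite, satisfies EHI, while by Theorem 6 metabelian stability groups do not suffice.

Parts (a) and (d) are Propositions 2 and 3. The consequence follows from (b) and (c) for abelian, and from (d) for finite stability groups; the group $\mathbb Z_2\wr\mathbb Z$ of Theorem 6 is metabelian. It remains to prove (b) and (c).

**Setup.** Let $B=A/P$ and $D=(A\rtimes\Gamma)/J$. Both are separable ($\Gamma$ is countable) and prime, because $P$ and $J$ are primitive. Since $J\cap A=P$, we have $B\subset D$. $D$ is the closed span of the $Bu_s$, $s\in\Gamma$, and $B$ contains an approximate unit for $D$. $\Gamma$ acts on $B$ by $s\cdot b=u_sbu_s^*$, because $sP=P$.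

*A sequence of small ideals.* $\operatorname{Prim}B$ has a countable base. Let $E_1,E_2,\dots$ be the nonzero ideals corresponding to its nonempty members; every nonzero ideal of $B$ contains some $E_k$. Put $I_n=E_1\cap\dots\cap E_n$, which is nonzero because $B$ is prime. So $I_1\supset I_2\supset\cdots$ are nonzero ideals, and every nonzero ideal of $B$ contains some $I_n$. Let $(e_j^{(n)})_j$ be an increasing sequential approximate unit of $I_n$, with $0\le e^{(n)}_j\le1$.

**Lemma 9.** A representation $\rho$ of $B$ on $\mathcal H$ is homogeneous with kernel $0$ if and only if $\rho(I_n)\mathcal H$ spans a dense subspace for every $n$.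

*Proof.* If $\rho(I_n)\mathcal H$ does not span a dense subspace, its orthogonal complement is a nonzero subrepresentation that kills $I_n\ne0$. Conversely, a nonzero subrepresentation on $\mathcal H'$ with nonzero kernel kills some $I_n$. Then $\langle\rho(a)\eta,\xi\rangle=\langle\eta,\rho(a^*)\xi\rangle=0$ for $a\in I_n$, $\eta\in\mathcal H$, $\xi\in\mathcal H'$. So $\mathcal H'\perp\rho(I_n)\mathcal H$. $\square$

**Lemma 10.** Let $\Pi$ be a representation of $D$ on $\mathcal H$, let $q_n$ be the projection onto $\overline{\operatorname{span}}\,\Pi(I_n)\mathcal H$, and $q=\inf_nq_n$. Then $q$ commutes with $\Pi(D)$. If $q\ne0$, the restriction of $\Pi$ to $q\mathcal H$ is, on $B$, homogeneous with kernel $0$.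

*Proof.* The ranges of the $q_n$ decrease and are invariant under $\Pi(B)$, since $I_n$ is an ideal of $B$; so $q$ commutes with $\Pi(B)$. Write $W(s)$ for the unitary $\Pi(u_s)$. For $s\in\Gamma$, $W(s)q_nW(s)^*$ is the projection onto the closed span of $\Pi(s\cdot I_n)\mathcal H$, and the nonzero ideal $s\cdot I_n$ contains some $I_m$, so $W(s)q_nW(s)^*\ge q_m\ge q$. Taking the infimum over $n$, $W(s)qW(s)^*\ge q$ for every $s$. Applied to $s^{-1}$ this gives $q\ge W(s)qW(s)^*$, so equality holds. As $D$ is the closed span of the $Bu_s$, $q\in\Pi(D)'$. Finally $\Pi(e_j^{(n)})\to q_n$ strongly as $j\to\infty$, and $q\le q_n$, so $\Pi(e_j^{(n)})\to1$ strongly on $q\mathcal H$. Thus every $I_n$ acts nondegenerately on $q\mathcal H$, and Lemma 9 applies. $\square$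

**Proof of Theorem 8(b).** By assumption $D$ has a faithful representation $\Phi$ (namely $\rho\rtimes V$, passed to the quotient) whose restriction to $B$ is homogeneous with kernel $0$. The plan is to find, by a Baire category argument in the pure state space $P(D)$, one pure state whose GNS representation is faithful on $D$ and homogeneous on $B$. We use that $P(D)$ is Polish in the weak\* topology (Pedersen, *C\*-algebras and their automorphism groups*, 4.3.2) and that $P(D)\to\operatorname{Prim}D$, $\varphi\mapsto\ker\pi_\varphi$, is open (Pedersen, 4.3.3).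

**Step 1: open sets that force $I_n$ to act nondegenerately.** The sets
$$\mathcal O_{n,k}=\{\varphi\in P(D):\varphi(e_j^{(n)})>1-\tfrac1k\text{ for some }j\}$$
are open. We show that they are dense. Let $\varphi_0\in P(D)$, $\mathcal F\subset D$ finite, $\eta>0$, and $0<\delta<\min(\frac12,\frac1k)$. By Akemann–Anderson–Pedersen (*Excising states of C\*-algebras*, Canad. J. Math. 38 (1986), Prop. 2.2) there is $a\ge0$ in $D$ with
$$\|a\|=1,\qquad\|axa-\varphi_0(x)a^2\|<\eta/2\quad(x\in\mathcal F).$$
By Lemma 9, $\Phi(e_j^{(n)})\to1$ strongly, so $\Phi(ae_j^{(n)}a)\to\Phi(a^2)$ strongly. Since $\Phi$ is faithful, $\|\Phi(a^2)\|=1$; and the norm of a strong limit is at most the $\liminf$ of the norms. Hence $\|ae_j^{(n)}a\|>1-\delta$ for some $j$. Choose a pure state $\omega$ with $\omega(ae_j^{(n)}a)=\|ae_j^{(n)}a\|$. Then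
$$1\ge\omega(a^2)\ge\omega(ae_j^{(n)}a)>1-\delta .$$
The state $\psi=\omega(a\,\cdot\,a)/\omega(a^2)$ is a vector state of the irreducible representation $\pi_\omega$, hence pure. On $\mathcal F$,
$$|\psi(x)-\varphi_0(x)|=\frac{|\omega(axa-\varphi_0(x)a^2)|}{\omega(a^2)}\le\frac{\eta/2}{1-\delta}<\eta,$$
and $\psi(e_j^{(n)})\ge\omega(ae_j^{(n)}a)>1-\delta>1-\frac1k$. So $\psi\in\mathcal O_{n,k}$ is as close to $\varphi_0$ as we like.

**Step 2: open sets that force faithfulness.** Let $K_1,K_2,\dots$ be the nonzero ideals of $D$ corresponding to the nonempty members of a countable base of $\operatorname{Prim}D$; every nonzero ideal of $D$ contains some $K_m$. Let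
$$\mathcal V_m=\{\varphi\in P(D):\varphi|_{K_m}\ne0\}=\{\varphi\in P(D):K_m\not\subset\ker\pi_\varphi\}.$$
The two descriptions agree: if $\varphi|_{K_m}=0$, then $\langle\pi_\varphi(k)\pi_\varphi(x)\xi_\varphi,\pi_\varphi(y)\xi_\varphi\rangle=\varphi(y^*kx)=0$ for $k\in K_m$, and the converse is clear. $\mathcal V_m$ is open by the first description. It is dense: a nonempty open subset of $P(D)$ has a nonempty open image in $\operatorname{Prim}D$. This image is $\{Q:I\not\subset Q\}$ for some ideal $I\ne0$. It meets $\{Q:K_m\not\subset Q\}$ in $\{Q:I\cap K_m\not\subset Q\}$, which is nonempty because $I\cap K_m\ne0$ in the prime algebra $D$.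

**Step 3: choose the state.** By the Baire category theorem there is $\varphi$ in all $\mathcal O_{n,k}$ and all $\mathcal V_m$. Its GNS representation $\pi_\varphi$ is irreducible, and faithful because its kernel contains no $K_m$.

**Step 4: $\pi_\varphi$ is homogeneous on $B$.** Apply Lemma 10 to $\Pi=\pi_\varphi$. Since $\varphi$ lies in all $\mathcal O_{n,k}$, $\sup_j\varphi(e_j^{(n)})=1$, that is, $\langle q_n\xi_\varphi,\xi_\varphi\rangle=1$. So $q_n\xi_\varphi=\xi_\varphi$ for all $n$, and $q\xi_\varphi=\xi_\varphi$. Thus $q\ne0$ lies in the commutant of an irreducible representation, so $q=1$, and by Lemma 10 the restriction of $\pi_\varphi$ to $B$ is homogeneous with kernel $0$.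

**Step 5: induce.** Viewed on $A\rtimes\Gamma$, $\pi_\varphi$ is irreducible with kernel $J$, and its restriction to $A$ is homogeneous with kernel $P$. By (a), its induced representation is irreducible. By (2), the kernel of that representation is $\ker\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$, which is therefore primitive. $\square$

## 9. Abelian stability groups and the dual action

Here $\Gamma=G_P$ is abelian, and we must show that $J$ is the kernel of a representation that is homogeneous on $A$. First we find such a representation with a possibly larger kernel $J_1$; then the action of $\widehat\Gamma$ shows that $J_1=J$. The first step does not use that $\Gamma$ is abelian.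

**Proof of Theorem 8(c).** **Step 1: a homogeneous representation with kernel $J_1\supset J$ and $J_1\cap A=P$.** Since $P$ is primitive, $B$ has a faithful irreducible representation; let $\varphi$ be a vector state of it, so $\varphi$ is a pure state of $B$ with faithful GNS representation $\sigma$. Extend $\varphi$ to a state of $D$, with GNS representation $\Pi$ on $\mathcal H$ and cyclic vector $\xi$. On $M_\sigma=\overline{\Pi(B)\xi}$, which contains $\xi$ because $B$ contains an approximate unit for $D$, the algebra $B$ acts by a copy of $\sigma$. As $\sigma$ is irreducible and $\sigma(I_n)\ne0$, the nonzero invariant subspace spanned by $\sigma(I_n)M_\sigma$ is dense in $M_\sigma$. So $M_\sigma\subset q_n\mathcal H$ for all $n$, in the notation of Lemma 10, and $M_\sigma\subset q\mathcal H$. By Lemma 10, the restriction of $\Pi$ to $q\mathcal H$ is a representation of $D$ that is homogeneous with kernel $0$ on $B$. Let $J_1$ be its kernel as a representation of $A\rtimes\Gamma$. Then $J_1\supset J$ and $J_1\cap A=P$. It remains to show $J_1=J$.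

**Step 2: averaged over $\widehat\Gamma$, the two ideals agree.** $\widehat\Gamma$ is a compact metrizable group. It acts on $A\rtimes\Gamma$ by automorphisms with $\chi\cdot(au_s)=\chi(s)au_s$, and $\chi\mapsto\chi\cdot x$ is norm continuous: this is clear for finite sums $\sum a_su_s$, and the automorphisms are isometric.

We claim that a $\widehat\Gamma$-invariant ideal $\mathcal L$ is determined by $\mathcal L\cap A$. For $x\in A\rtimes\Gamma$ put $E_s(x)=\int_{\widehat\Gamma}\overline{\chi(s)}\,\chi\cdot x\,d\chi$. On finite sums $E_s(x)=a_su_s$, so by continuity $E_s(x)\in Au_s$ always; and $E_s(x)\in\mathcal L$ if $x\in\mathcal L$. Moreover $x$ lies in the closed span of the $E_s(x)$. To see this, take a nonnegative continuous function on $\widehat\Gamma$ with integral $1$, supported so near the identity that averaging $\chi\cdot x$ against it moves $x$ by at most $\varepsilon$. By Stone–Weierstrass approximate it uniformly by a finite sum $\sum_sc_s\overline{\chi(s)}$; averaging against this sum gives $\sum_sc_sE_s(x)$, which is within $2\varepsilon$ of $x$ if the approximation is good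 enough. So $\mathcal L$ is the closed span of the elements $au_s$ that it contains. Since $\mathcal L$ is also an ideal of the multiplier algebra, $au_s\in\mathcal L$ if and only if $a\in\mathcal L\cap A$. This proves the claim.

As $\widehat\Gamma$ fixes $A$ pointwise, $(\chi J_1)\cap A=J_1\cap A=P$, and likewise for $J$. So the invariant ideals $\bigcap_\chi\chi J_1$ and $\bigcap_\chi\chi J$ both meet $A$ in $P$, and
$$\bigcap_{\chi\in\widehat\Gamma}\chi J_1=\bigcap_{\chi\in\widehat\Gamma}\chi J\subset J .$$

**Step 3: a single translate of $J_1$ lies in $J$.** For nonempty closed $W\subset\widehat\Gamma$ let $K(W)=\bigcap_{\chi\in W}\chi J_1$. By Step 2, $K(\widehat\Gamma)\subset J$. If $K(W)\subset J$ and $W=W_1\cup\dots\cup W_m$ with $W_i$ nonempty and closed, then $\bigcap_iK(W_i)=K(W)\subset J$; the product of the $K(W_i)$ lies in their intersection, and $J$ is prime, so $K(W_i)\subset J$ for some $i$. Start from $\widehat\Gamma$ and cover repeatedly by finitely many closed sets of smaller and smaller diameter. We obtain nonempty closed $W^1\supset W^2\supset\cdots$ with $K(W^i)\subset J$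 and diameters tending to $0$; by compactness they shrink to a point $\chi_0$.

We show $\chi_0J_1\subset J$. Let $x\in\chi_0J_1$ and $\varepsilon>0$. The function
$$\chi\mapsto\|x^*x+\chi J_1\|=\|\chi^{-1}\cdot(x^*x)+J_1\|$$
is continuous and vanishes at $\chi_0$, so it is $\le\varepsilon$ on some $W^i$. For $\chi\in W^i$ the image of $x^*x$ modulo $\chi J_1$ has norm at most $\varepsilon$, so $(x^*x-\varepsilon)_+\in\chi J_1$. Hence $(x^*x-\varepsilon)_+\in K(W^i)\subset J$. As $\|x^*x-(x^*x-\varepsilon)_+\|\le\varepsilon$, letting $\varepsilon\to0$ gives $x^*x\in J$, and so $x\in J$.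

**Step 4: recurrence removes the translation.** Now $\chi_0J_1\subset J\subset J_1$. Applying $\chi_0$ repeatedly, $\chi_0^nJ_1\subset\chi_0J_1$ for all $n\ge1$. The powers of $\chi_0$ have a convergent subsequence in the compact metrizable group $\widehat\Gamma$; quotients of successive terms give integers $n_i\ge1$ with $\chi_0^{n_i}\to1$. For $x\in J_1$, $\chi_0^{n_i}\cdot x\in\chi_0J_1$ and $\chi_0^{n_i}\cdot x\to x$. Since $\chi_0J_1$ is closed, $x\in\chi_0J_1\subset J$. Hence $J_1=J$, and $J$ is the kernel of the homogeneous representation of Step 1. $\square$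

## 10. The lamplighter ideal has no homogeneous representation

In the example of Theorem 6, $\pi=\bigoplus_j\sigma_{\delta_j}$ is not homogeneous, because $P_{\delta_j}\supsetneq P$. By Theorem 8(b), more must be true: $J=\ker(\pi\rtimes U)$ is not the kernel of any $\rho\rtimes V$ with $\rho$ homogeneous with kernel $P$. This can be seen directly, and it shows what the lamps do.

Let $I\subset A$ be the ideal of $A$ generated by the elements $c^{(0)}$ with $c\in\ker\kappa_0$. The element $f=\frac12(1-u_{h_0})$ lies in $A\rtimes G_P$ and commutes with $A$, since $H$ acts trivially. Now $(\pi\rtimes U)(f)$ is the projection onto $Y_0$, and there $\pi(c^{(0)})=\sigma_{\delta_0}(c^{(0)})=\kappa_0(c)1=0$ for $c\in\ker\kappa_0$. So $fI\subset J$. On the other hand $I\not\subset P$: if $c$ is the function with constant value $q$ on $T=\mathbb Z_2$, then $c\in\ker\kappa_0$ and $\sigma_{\omega_1}(c^{(0)})\ne0$.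

Suppose that $J=\ker(\rho\rtimes V)$ with $\rho$ homogeneous with kernel $P$ on a space $\mathcal H_\rho$. Then $\rho(I)\mathcal H_\rho$ spans a dense subspace; otherwise its complement would be a nonzero subrepresentation of $\rho$ whose kernel contains $I$, so is not $P$. Since $(\rho\rtimes V)(f)\rho(I)=0$, we get $(\rho\rtimes V)(f)=0$, that is, $f\in J$. But $(\pi\rtimes U)(f)$ is the projection onto $Y_0\ne0$: a contradiction.

Theorems 6 and 8 do not determine exactly which non-abelian stability groups force EHI.
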